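# Strongly compact cardinals $\kappa$ for which $\mathcal P_\kappa(\lambda)$ is not 2-stationary

## 1. Stationarity of order $n$ on $\mathcal P_\kappa(A)$

We work in ZFC. Regular cardinals are infinite by convention, so $\omega$ is regular. A cardinal is inaccessible if it is uncountable, regular and a strong limit. It is Mahlo if it is inaccessible and the inaccessible cardinals below it form a stationary set. For a cardinal $\mu$ and a set $B$, put
$$\mathcal P_\mu(B)=\{x\subseteq B: |x|<\mu\}.$$

**Definition 1.** Let $\kappa$ be a regular cardinal and $A\supseteq\kappa$ a set. By induction on $n<\omega$: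

- $S\subseteq\mathcal P_\kappa(A)$ is $0$-stationary in $\mathcal P_\kappa(A)$ if it is $\subseteq$-cofinal in $\mathcal P_\kappa(A)$;
- $S\subseteq\mathcal P_\kappa(A)$ is $n$-stationary in $\mathcal P_\kappa(A)$ if for all $m<n$ and all $m$-stationary $T\subseteq\mathcal P_\kappa(A)$ there is $B\in S$ such that $\mu:=B\cap\kappa$ is a regular cardinal and $T\cap\mathcal P_\mu(B)$ is $m$-stationary in $\mathcal P_\mu(B)$;
- $\mathcal P_\kappa(A)$ is $n$-stationary if it is $n$-stationary in itself.

The clause makes sense because $\mu=B\cap\kappa\subseteq B$, so $(\mu,B)$ is a pair of the same kind as $(\kappa,A)$. We say that $T$ reflects at $B$.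

**Example.** The set $\kappa$, whose elements are the ordinals below $\kappa$, is $0$-stationary in $\mathcal P_\kappa(\kappa)$: if $|x|<\kappa$ then $x\subseteq\sup\{\xi+1:\xi\in x\}<\kappa$ by regularity. To say that $S$ is $1$-stationary is to say: for every cofinal $T$ there is $B\in S$ such that $\mu=B\cap\kappa$ is regular and every $y\in\mathcal P_\mu(B)$ is contained in some $t\in T\cap\mathcal P_\mu(B)$.

Three remarks follow directly from the definition. If $1\le k\le n$, then $n$-stationary implies $k$-stationary, since there are fewer sets $T$ to reflect. A $1$-stationary $S$ is cofinal: given $x_0$, reflect $T=\{x:x_0\subseteq x\}$ at some $B\in S$; then $T\cap\mathcal P_\mu(B)\ne\emptyset$, so $x_0\subseteq B$. Supersets of $1$-stationary sets are $1$-stationary.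

## 2. Strong compactness and supercompactness

An ultrafilter is $\kappa$-complete if it is closed under intersections of fewer than $\kappa$ members. An uncountable cardinal $\kappa$ is measurable if it carries a nonprincipal $\kappa$-complete ultrafilter.

**Definition 2.** Let $\kappa$ be an uncountable cardinal and $\lambda\ge\kappa$ a cardinal. An ultrafilter $W$ on $\mathcal P_\kappa(\lambda)$ is fine if $\{x:\xi\in x\}\in W$ for every $\xi<\lambda$. It is normal if every $f$ with $f(x)\in x$ for $W$-almost all $x$ is constant on a set in $W$. The cardinal $\kappa$ is $\lambda$-strongly compact if there is a fine $\kappa$-complete ultrafilter on $\mathcal P_\kappa(\lambda)$, and $\lambda$-supercompact if there is a fine normal $\kappa$-complete one. It is strongly compact (supercompact) if this holds for all $\lambda\ge\kappa$.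

The principal ultrafilter at a set $x_0\in\mathcal P_\kappa(\lambda)$ is not fine, since some $\xi<\lambda$ is not in $x_0$. The example to keep in mind is $\lambda=\kappa$, where both notions amount to measurability.

We use these textbook facts.

**Fact A.** A measurable cardinal is Mahlo and carries a normal measure, that is, a nonprincipal $\kappa$-complete ultrafilter on $\kappa$ for which every function that is regressive almost everywhere is constant almost everywhere.

**Fact B.** If $\kappa$ is $\lambda$-supercompact, the ultrapower by a fine normal $\kappa$-complete ultrafilter on $\mathcal P_\kappa(\lambda)$ gives an elementary $j:V\to M$ with $M$ transitive, $\operatorname{crit}(j)=\kappa$, $j(\kappa)>\lambda$ and ${}^\lambda M\subseteq M$.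

**Proposition 1.** (a) If $\kappa$ is $\lambda$-strongly compact for some $\lambda\ge\kappa$, then $\kappa$ is measurable, hence Mahlo. (b) If $\kappa$ is measurable, then $\kappa$ is $\kappa$-supercompact, hence $\kappa$-strongly compact.

*Proof.* (a) Let $W$ be a fine $\kappa$-complete ultrafilter on $\mathcal P_\kappa(\lambda)$. First, $\kappa$ is regular. If it were singular, an intersection of $\kappa$ members of $W$ could be regrouped as an intersection of $\operatorname{cf}(\kappa)<\kappa$ sets, each an intersection of fewer than $\kappa$ members. So $W$ would be closed under intersections of $\kappa$ members, and fineness would give $\{x:\kappa\subseteq x\}\in W$. But this set is empty, since $|x|<\kappa$.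

By regularity $\sup(x\cap\kappa)<\kappa$ for every $x\in\mathcal P_\kappa(\lambda)$. Let $D=\{Y\subseteq\kappa:\{x:\sup(x\cap\kappa)\in Y\}\in W\}$. This is a $\kappa$-complete ultrafilter on $\kappa$. By fineness, for each $\xi<\kappa$ we have $\xi+1\in x$, hence $\sup(x\cap\kappa)>\xi$, for $W$-almost all $x$. So $\{\xi\}\notin D$, and $D$ is nonprincipal.

(b) Let $D$ be a normal measure on $\kappa$, and push it forward under the map sending $\alpha$ to $\alpha\in\mathcal P_\kappa(\kappa)$. The result is a $\kappa$-complete ultrafilter. It is fine, because $\{\alpha<\kappa:\xi\in\alpha\}=\kappa\setminus(\xi+1)\in D$. It is normal, because a function with $f(\alpha)\in\alpha$ for $D$-almost all $\alpha$ is regressive on a set in $D$. $\square$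

We take the following as known.

**Known Fact.** If $\kappa$ is $\lambda$-supercompact, then $\mathcal P_\kappa(\lambda)$ is $n$-stationary for all $n<\omega$.

The slides "On generalized notion of higher stationarity" (http://minami.agu.ac.jp/slides/talk_RIMS_2018-sakai-new.pdf) ask whether the weaker hypothesis is enough.

**Question.** Does ZFC prove that for every uncountable cardinal $\kappa$ and every cardinal $\lambda\ge\kappa$, if $\kappa$ is $\lambda$-strongly compact, then $\mathcal P_\kappa(\lambda)$ is $n$-stationary for every $n<\omega$?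

## 3. Level 1 for small $\kappa$, and the case $\lambda=\kappa$

**The case $\kappa=\omega$.** A set $B\in\mathcal P_\omega(A)$ is finite, so $B\cap\omega$ is never a regular cardinal. Hence $\mathcal P_\omega(A)$ is not $1$-stationary.

**The case $\kappa=\theta^+$ with $\theta$ infinite.** Let $T=\{x\in\mathcal P_\kappa(A):\theta\in x\}$, which is cofinal. If $\mu=B\cap\kappa$ is a regular cardinal, then $\mu\le\theta$ (because $|B|<\kappa$), so $\theta\notin B$, and no subset of $B$ lies in $T$. Hence $\mathcal P_{\theta^+}(A)$ is not $1$-stationary.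

For limit cardinals the relevant observation, which returns in the main proof, is the following.

**Lemma 2.** Let $\mu$ be regular uncountable, $A\supseteq\mu$, $R$ a $1$-stationary set in $\mathcal P_\mu(A)$, and $D$ a club in $\mu$. Then there is $C\in R$ such that $C\cap\mu$ is a regular cardinal in $D$.

*Proof.* Shrinking $D$, assume that it consists of limit ordinals. Let $T_D=\{x\in\mathcal P_\mu(A):\sup(x\cap\mu)\in D\}$. It is cofinal: given $x_0$, choose $\delta\in D$ with $\delta>\sup(x_0\cap\mu)$; then $x_0\cup\delta$ has size less than $\mu$ and $\sup((x_0\cup\delta)\cap\mu)=\sup\delta=\delta$. Choose $C\in R$ such that $\nu=C\cap\mu$ is regular and $T_D\cap\mathcal P_\nu(C)$ is cofinal in $\mathcal P_\nu(C)$. Note $\nu<\mu$, since $|C|<\mu$. For $\xi<\nu$ there is $x\in T_D\cap\mathcal P_\nu(C)$ with $\xi\in x$. Since $x\cap\mu\subseteq\nu$, $|x|<\nu$ and $\nu$ is regular, we get $\xi\le\sup(x\cap\mu)<\nu$, and $\sup(x\cap\mu)\in D$. So $D\cap\nu$ is unbounded in $\nu$, and $\nu\in D$. $\square$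

**Proposition 3.** For $\kappa$ regular uncountable, $\mathcal P_\kappa(\kappa)$ is $1$-stationary if and only if the regular cardinals below $\kappa$ form a stationary subset of $\kappa$.

*Proof.* The forward direction is Lemma 2. Conversely, let $T$ be cofinal in $\mathcal P_\kappa(\kappa)$. For $\beta<\kappa$ let $g(\beta)<\kappa$ be least such that some $t\in T$ satisfies $\beta\subseteq t\subseteq g(\beta)$. The limit ordinals $\delta<\kappa$ closed under $g$ form a club; pick a regular $\delta$ among them and let $B=\delta$, so $B\cap\kappa=\delta$. If $y\in\mathcal P_\delta(\delta)$, then $y\subseteq\beta$ for some $\beta<\delta$, and there is $t\in T$ with $y\subseteq\beta\subseteq t\subseteq g(\beta)<\delta$. As $\delta$ is a cardinal, $|t|<\delta$. So $T\cap\mathcal P_\delta(\delta)$ is cofinal. $\square$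

**Proposition 4.** If $\kappa$ is $\kappa$-strongly compact, then $\mathcal P_\kappa(\kappa)$ is $n$-stationary for all $n<\omega$.

*Proof.* By Proposition 1(a) $\kappa$ is measurable, by Proposition 1(b) it is $\kappa$-supercompact, and the Known Fact applies. $\square$

So a counterexample needs $\lambda>\kappa$. Section 6 will show that it also needs $n\ge2$.

## 4. Reflection at $j"\lambda$, and what a cover of $j"\lambda$ does not give

The sensible first attempt is to take the argument for supercompact cardinals and run it with a strongly compact one. Here is the supercompact argument at level $2$.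

**Proposition 5.** Let $\kappa$ be $\lambda$-supercompact, $j:V\to M$ as in Fact B, and $B=j"\lambda$. If $m\in\{0,1\}$ and $T$ is $m$-stationary in $\mathcal P_\kappa(\lambda)$, then $M$ satisfies that $j(T)\cap\mathcal P_\kappa(B)$ is $m$-stationary in $\mathcal P_\kappa(B)$. Consequently $\mathcal P_\kappa(\lambda)$ is $2$-stationary.

*Proof.* By closure of $M$, $B\in M$ and $|B|^M=\lambda<j(\kappa)$. Also $B\cap j(\kappa)=j"\kappa=\kappa$. Every $y\in\mathcal P_\kappa(B)$ belongs to $M$ and has the form
$$y=j"x=j(x)\quad\text{with }x=j^{-1}[y]\in\mathcal P_\kappa(\lambda),\tag{1}$$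
because $|x|<\kappa=\operatorname{crit}(j)$.

*The case $m=0$.* Given $y=j"x\in\mathcal P_\kappa(B)$, pick $t\in T$ with $t\supseteq x$. Then $y\subseteq j"t=j(t)\in j(T)\cap\mathcal P_\kappa(B)$.

*The case $m=1$.* Let $R\in M$ be cofinal in $\mathcal P_\kappa(B)$, and let $R'=\{x\in\mathcal P_\kappa(\lambda):j"x\in R\}$. By (1), $R'$ is cofinal in $\mathcal P_\kappa(\lambda)$: given $x_0$, some $r\in R$ contains $j"x_0$, and $r=j"x$ with $x\supseteq x_0$. As $T$ is $1$-stationary, there is $x\in T$ such that $\nu=x\cap\kappa$ is regular and $R'\cap\mathcal P_\nu(x)$ is cofinal in $\mathcal P_\nu(x)$. Let $C=j"x=j(x)\in j(T)\cap\mathcal P_\kappa(B)$. Since $j$ fixes ordinals below $\kappa$ and sends all others to at least $j(\kappa)>\kappa$, $C\cap\kappa=\nu$. If $y\in\mathcal P_\nu(C)$, write $y=j"z$ with $z\in\mathcal P_\nu(x)$ and take $z'\in R'\cap\mathcal P_\nu(x)$ containing $z$; then $y\subseteq j"z'\in R\cap\mathcal P_\nu(C)$. So $C$ is the required element of $j(T)\cap\mathcal P_\kappa(B)$ for $R$.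

For the consequence: $M$ contains a set $B\in\mathcal P_{j(\kappa)}(j(\lambda))$ whose intersection with $j(\kappa)$ is the regular cardinal $\kappa$ and at which $j(T)$ reflects $m$-stationarity. By elementarity there is such a set for $T$ in $V$. $\square$

Now let $\kappa$ be only $\lambda$-strongly compact, let $W$ be a fine $\kappa$-complete ultrafilter on $\mathcal P_\kappa(\lambda)$ and $j:V\to M$ its ultrapower. The object available in $M$ is $d=[\mathrm{id}]_W$. Fineness gives $j"\lambda\subseteq d$, and $|d|^M<j(\kappa)$. The proof above used of $B$ that it contains every $j"x$ and that every small subset of $B$ is of the form $j"x$ with $x\in V$, as in (1). These two properties together force $B=j"\lambda$. If $d$ has elements outside $j"\lambda$, a set $R\in M$ that is cofinal among the small subsets of $d$ may have no useful pullback $R'$, and the case $m=1$ stops at that line.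

The missing property is exactly supercompactness: if $j"\lambda\in M$, then $|j"\lambda|^M\le|d|^M<j(\kappa)$, so $U=\{X\subseteq\mathcal P_\kappa(\lambda):j"\lambda\in j(X)\}$ is an ultrafilter. It is $\kappa$-complete because $j$ fixes the ordinals below $\kappa$. It is fine because $j(\xi)\in j"\lambda$ for $\xi<\lambda$. It is normal: if $f(x)\in x$ almost everywhere, then $j(f)(j"\lambda)=j(\xi)$ for some $\xi<\lambda$, so $f$ is constantly $\xi$ almost everywhere. Hence $\kappa$ would be $\lambda$-supercompact. This does not yet show that the answer is negative; it tells us to look for a counterexample among strongly compact cardinals with little supercompactness.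

## 5. The theorem

Consider the hypothesis

> **(H)** There is a cardinal $\kappa_0$ which is $2^{\kappa_0}$-supercompact and a limit of strongly compact cardinals.

It holds, for example, if there is a supercompact limit of supercompact cardinals, since supercompact cardinals are strongly compact by definition.

**Theorem 6 (Main Theorem).** Assume ZFC + (H). There is a strongly compact cardinal $\kappa$ such that for every cardinal $\lambda\ge2^\kappa$, $\mathcal P_\kappa(\lambda)$ is not $2$-stationary, hence not $n$-stationary for any $n\ge2$. There are unboundedly many such $\kappa$ below $\kappa_0$.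

So under (H) the statement in the Question is false, and if ZFC + (H) is consistent, then ZFC does not prove it. Some consistency assumption is unavoidable: by Proposition 1(a), in a model of ZFC without measurable cardinals the statement is vacuously true.

## 6. Closed sets and 1-stationarity at Mahlo cardinals

Quantifying over all cofinal $T$ is awkward. At a Mahlo cardinal, cofinal sets can be traded for functions, as clubs are for ordinary stationarity.

**Definition 3.** Let $\kappa$ be regular, $A\supseteq\kappa$ and $F:\mathcal P_\kappa(A)\to\mathcal P_\kappa(A)$. A set $C\in\mathcal P_\kappa(A)$ is $F$-closed if $\nu:=C\cap\kappa$ is a regular cardinal and $F(x)\in\mathcal P_\nu(C)$ for all $x\in\mathcal P_\nu(C)$.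

Both $F(x)\subseteq C$ and $|F(x)|<\nu$ are required, but only for $x$ of size less than $\nu$.

**Example.** Let $\kappa$ be inaccessible, $A=\kappa$, and let $F(x)$ be the cardinal $2^{|x|}$, regarded as a set of ordinals. For a regular cardinal $\nu<\kappa$, the set $C=\nu$ is $F$-closed if and only if $2^\theta<\nu$ for all $\theta<\nu$, that is, if and only if $\nu$ is a strong limit.

**Lemma 7.** Let $\kappa$ be Mahlo, $A\supseteq\kappa$, and for $F:\mathcal P_\kappa(A)\to\mathcal P_\kappa(A)$ let $T_F$ be the set of $F$-closed sets.

(a) $T_F$ is cofinal in $\mathcal P_\kappa(A)$.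

(b) If $C\in\mathcal P_\kappa(A)$, $\nu=C\cap\kappa$ is regular and $T_F\cap\mathcal P_\nu(C)$ is cofinal in $\mathcal P_\nu(C)$, then $C$ is $F$-closed.

(c) $S\subseteq\mathcal P_\kappa(A)$ is $1$-stationary in $\mathcal P_\kappa(A)$ if and only if for every $F$ there is an $F$-closed $C\in S$.

In particular $\mathcal P_\kappa(A)$ is $1$-stationary.

*Proof.* (a) The purpose is to close off any given $x_0$, stopping at a regular stage. Given $x_0\in\mathcal P_\kappa(A)$, define $\langle x_i:i<\kappa\rangle$ by
$$x_{i+1}=x_i\cup(i+1)\cup(\sup(x_i\cap\kappa)+1)\cup\bigcup\{F(y)\cup(|F(y)|+1):y\subseteq x_i\},$$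
with unions at limits. Since $\kappa$ is a strong limit, $x_i$ has fewer than $\kappa$ subsets, and by regularity all $x_i$ are in $\mathcal P_\kappa(A)$.

Let $i$ be a limit. If $\xi\in x_i\cap\kappa$, then $\xi\in x_{i'}$ for some $i'<i$, so $\xi+1\subseteq\sup(x_{i'}\cap\kappa)+1\subseteq x_{i'+1}\subseteq x_i$. Hence $x_i\cap\kappa$ is an ordinal below $\kappa$, and it is at least $i$. The map $i\mapsto x_i\cap\kappa$ on limit ordinals is nondecreasing and continuous at limits of limits. So every limit of limits $i$ that is closed under this map satisfies $x_i\cap\kappa=i$, and such $i$ form a club. As $\kappa$ is Mahlo, pick a regular cardinal $\tau$ with $x_\tau\cap\kappa=\tau$.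

If $y\in\mathcal P_\tau(x_\tau)$, then $y\subseteq x_i$ for some $i<\tau$ by regularity of $\tau$. So $F(y)\subseteq x_{i+1}\subseteq x_\tau$ and $|F(y)|\in x_{i+1}\cap\kappa\subseteq\tau$. Thus $x_\tau\supseteq x_0$ is $F$-closed.

(b) Let $y\in\mathcal P_\nu(C)$. Then $|y|\in\nu\subseteq C$, so there is $x\in T_F\cap\mathcal P_\nu(C)$ with $y\cup\{|y|\}\subseteq x$. Let $\tau=x\cap\kappa$, a regular cardinal. Then $|y|\in\tau$, so $y\in\mathcal P_\tau(x)$ and, $x$ being $F$-closed, $F(y)\subseteq x\subseteq C$ and $|F(y)|\le|x|<\nu$.

(c) If $S$ is $1$-stationary, reflect the set $T_F$, cofinal by (a), at some $C\in S$; by (b), $C$ is $F$-closed. Conversely, given a cofinal $T$, choose $F$ with $x\subseteq F(x)\in T$ for all $x$, and let $C\in S$ be $F$-closed with $\nu=C\cap\kappa$. For $y\in\mathcal P_\nu(C)$ we get $y\subseteq F(y)\in T\cap\mathcal P_\nu(C)$. So $T$ reflects at $C$.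

The last claim follows from (a) and (c). $\square$

In particular, if $\kappa$ is $\lambda$-strongly compact, it is Mahlo by Proposition 1(a), so $\mathcal P_\kappa(\lambda)$ is $1$-stationary. Level $2$ is the first level at which a counterexample can occur.

## 7. Moving 1-stationary sets between $\lambda$ and $\lambda'$

We will work with subsets of $\mathcal P_\kappa(2^\kappa)$, while the hypothesis to be refuted concerns an arbitrary $\lambda'\ge2^\kappa$. For cardinals $\kappa\le\lambda\le\lambda'$ and $S\subseteq\mathcal P_\kappa(\lambda)$ let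
$$S^\uparrow=\{B'\in\mathcal P_\kappa(\lambda'):B'\cap\lambda\in S\}.$$
For instance, if $S=\mathcal P_\kappa(\lambda)$ then $S^\uparrow=\mathcal P_\kappa(\lambda')$.

**Lemma 8.** Let $\kappa$ be Mahlo.

(a) If $S$ is $1$-stationary in $\mathcal P_\kappa(\lambda)$, then $S^\uparrow$ is $1$-stationary in $\mathcal P_\kappa(\lambda')$.

(b) If $B'\in\mathcal P_\kappa(\lambda')$, $\mu=B'\cap\kappa$ is regular, $S^\uparrow\cap\mathcal P_\mu(B')$ is $1$-stationary in $\mathcal P_\mu(B')$, and $B=B'\cap\lambda$, then $S\cap\mathcal P_\mu(B)$ is $1$-stationary in $\mathcal P_\mu(B)$.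

*Proof of (a).* Given $F':\mathcal P_\kappa(\lambda')\to\mathcal P_\kappa(\lambda')$, we need an $F'$-closed $B'$ with $B'\cap\lambda\in S$. Closing some $B\in S$ under $F'$ afterwards will not do, since this may add new ordinals below $\lambda$ and lead out of $S$. So the closure is computed in advance, as a function $H$ of small subsets of $\lambda$, and $B\in S$ is chosen closed under the part of $H$ below $\lambda$.

**Step 1: define $H$.** Put $F^*(z)=z\cup\bigcup\{F'(y):y\subseteq z\}$ for $z\in\mathcal P_\kappa(\lambda')$; this is in $\mathcal P_\kappa(\lambda')$ because $2^{|z|}<\kappa$. For $w\in\mathcal P_\kappa(\lambda)$ let $s(w)=\sup\{\xi+1:\xi\in w\cap\kappa\}<\kappa$. It serves as a clock for the closure process. By recursion on $s(w)$ let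
$$H(w)=w\cup\bigcup\{F^*(H(v)):v\subseteq w,\ s(v)<s(w)\}.$$
As $w$ has fewer than $\kappa$ subsets, $H(w)\in\mathcal P_\kappa(\lambda')$. If $w\subseteq w'$, then $s(w)\le s(w')$, so every $v$ that counts for $w$ counts for $w'$, and $H(w)\subseteq H(w')$.

**Step 2: choose $B\in S$ and define $B'$.** Let $F(w)=(H(w)\cap\lambda)\cup(|H(w)|+1)\in\mathcal P_\kappa(\lambda)$. By Lemma 7(c) choose an $F$-closed $B\in S$ and let $\mu=B\cap\kappa$. For $w\in\mathcal P_\mu(B)$ we have $F(w)\subseteq B$, so $|H(w)|\in B\cap\kappa=\mu$. Let $B'=\bigcup\{H(w):w\in\mathcal P_\mu(B)\}$. It is a union of at most $2^{|B|}<\kappa$ sets of size less than $\mu$, so $|B'|<\kappa$. As $H(w)\cap\lambda\subseteq F(w)\subseteq B$ and $w\subseteq H(w)$, we get $B'\cap\lambda=B\in S$, and so $B'\cap\kappa=\mu$. Thus $B'\in S^\uparrow$.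

**Step 3: check that $B'$ is $F'$-closed.** Let $y\in\mathcal P_\mu(B')$. For $\eta\in y$ pick $w_\eta\in\mathcal P_\mu(B)$ with $\eta\in H(w_\eta)$, and let $w=\bigcup_{\eta\in y}w_\eta$. As $\mu$ is regular, $w\in\mathcal P_\mu(B)$; by monotonicity $y\subseteq H(w)$. Also $w\cap\kappa\subseteq\mu$ has size less than $\mu$, so $s(w)<\mu$, and $w^+=w\cup\{s(w)\}\in\mathcal P_\mu(B)$ has $s(w^+)>s(w)$. The clock has moved, so
$$F'(y)\subseteq F^*(H(w))\subseteq H(w^+)\subseteq B',\qquad |F'(y)|\le|H(w^+)|<\mu.$$
By Lemma 7(c) for $\lambda'$, $S^\uparrow$ is $1$-stationary.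

*Proof of (b).* We must reflect a cofinal $T\subseteq\mathcal P_\mu(B)$ inside $S\cap\mathcal P_\mu(B)$; we lift $T$ to $B'$ and project back. Note $B\cap\kappa=\mu$ since $\kappa\le\lambda$. Let $T'=\{x\in\mathcal P_\mu(B'):x\cap B\in T\}$. It is cofinal: given $x_0\in\mathcal P_\mu(B')$, take $t\in T$ with $t\supseteq x_0\cap B$; then $(x_0\cup t)\cap B=t$, so $x_0\cup t\in T'$. Choose $C'\in S^\uparrow\cap\mathcal P_\mu(B')$ such that $\nu=C'\cap\mu$ is regular and $T'\cap\mathcal P_\nu(C')$ is cofinal in $\mathcal P_\nu(C')$. Let $C=C'\cap\lambda=C'\cap B$. Then $C\in S\cap\mathcal P_\mu(B)$ and $C\cap\mu=\nu$. If $y\in\mathcal P_\nu(C)$, pick $x\in T'\cap\mathcal P_\nu(C')$ with $y\subseteq x$; then $y\subseteq x\cap B\in T\cap\mathcal P_\nu(C)$. $\square$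

## 8. Measurable limits of strongly compact cardinals

A supply of strongly compact cardinals is given by the following lemma (Menas, *Ann. Math. Logic* 7 (1974)).

**Lemma 9.** A measurable limit $\kappa$ of strongly compact cardinals is strongly compact.

*Proof.* Let $\lambda\ge\kappa$ and let $U$ be a nonprincipal $\kappa$-complete ultrafilter on $\kappa$. For $\alpha<\kappa$ choose a strongly compact $\delta_\alpha$ with $\alpha<\delta_\alpha<\kappa$ and a fine $\delta_\alpha$-complete ultrafilter $W_\alpha$ on $\mathcal P_{\delta_\alpha}(\lambda)$. Average them: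
$$W=\{X\subseteq\mathcal P_\kappa(\lambda):\{\alpha:X\cap\mathcal P_{\delta_\alpha}(\lambda)\in W_\alpha\}\in U\}.$$
Since each $W_\alpha$ and $U$ are ultrafilters, $W$ is upward closed, omits $\emptyset$, and contains exactly one of $X$ and its complement. It is fine since every $W_\alpha$ is. For completeness, let $X_i\in W$ for $i<\eta<\kappa$. As $U$ is $\kappa$-complete and nonprincipal, for $U$-almost all $\alpha$ we have $\alpha>\eta$ and $X_i\cap\mathcal P_{\delta_\alpha}(\lambda)\in W_\alpha$ for all $i<\eta$. Since $\delta_\alpha>\eta$, also $\bigcap_iX_i\cap\mathcal P_{\delta_\alpha}(\lambda)\in W_\alpha$. So $\bigcap_iX_i\in W$, which (with $\eta=2$ included) also shows that $W$ is a filter. $\square$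

The first candidate for a counterexample is the least measurable limit $\kappa$ of strongly compact cardinals. It is strongly compact, but it is not $2^\kappa$-supercompact. Otherwise take $j:V\to M$ from Fact B for $\lambda=2^\kappa$. A nonprincipal $\kappa$-complete ultrafilter on $\kappa$ has size at most $\lambda$, so it lies in $M$, and $\kappa$ is measurable in $M$. Each strongly compact $\delta<\kappa$ equals $j(\delta)$, so it is strongly compact in $M$. Thus in $M$ there is a measurable limit of strongly compacts below $j(\kappa)$, and by elementarity there is one below $\kappa$ in $V$, a contradiction.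

Let us try to repeat this with "$\mathcal P_\kappa(\lambda)$ is $2$-stationary" in place of supercompactness. Reflecting a $1$-stationary set at $B$ produces a regular $\mu=B\cap\kappa<\kappa$. The limits of strongly compacts form a club $E\subseteq\kappa$, and it is easy to arrange $\mu\in E$. But nothing so far makes $\mu$ measurable, and here the attempt stops. We need a $1$-stationary set $S$ whose reflection at $B$ leaves a measure on $B\cap\kappa$. The next section builds such a set and also shows that this first candidate does not have it, so that the minimality property has to be changed.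

## 9. Full sets, good cardinals, and the measure coded by a full set

**Definition 4.** Let $\mu$ be Mahlo, $I\supseteq\mu$ and $a:I\to\mathcal P(\mu)$ a bijection. Let $S(a)$ be the set of $C\in\mathcal P_\mu(I)$ such that $\nu:=C\cap\mu$ is inaccessible and $\alpha\mapsto a(\alpha)\cap\nu$ is a bijection of $C$ onto $\mathcal P(\nu)$. The Mahlo cardinal $\mu$ is good if $S(a)$ is $1$-stationary in $\mathcal P_\mu(I)$ for some such $(I,a)$.

We call members of $S(a)$ full: they index every subset of $\nu$ exactly once, through traces on $\nu$ of subsets of $\mu$.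

**Example.** Let $\nu<\mu$ be inaccessible and $I=2^\mu$. Choose $a$ with $a(\xi)=\{\xi\}$ for $\xi<\nu$, let $\langle a(\mu+i):i<2^\nu\rangle$ list without repetition the subsets of $\nu$ that are not singletons, and extend to a bijection; this is possible because $2^\mu$ indices and $2^\mu$ subsets of $\mu$ are left. Then $C=\nu\cup\{\mu+i:i<2^\nu\}$ has $|C|=2^\nu<\mu$ and $C\cap\mu=\nu$, and $\alpha\mapsto a(\alpha)\cap\nu=a(\alpha)$ is a bijection of $C$ onto $\mathcal P(\nu)$. So $C\in S(a)$. On the other hand $C=\nu$ is never full, as $|\nu|<|\mathcal P(\nu)|$. Goodness asks for much more than one full set: for every $F$, an $F$-closed one.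

**Lemma 10.** If $\mu$ is good, then $S(a')$ is $1$-stationary in $\mathcal P_\mu(I')$ for every $I'\supseteq\mu$ and every bijection $a':I'\to\mathcal P(\mu)$.

*Proof.* The purpose is to carry closed full sets along the change of indices. Let $(I,a)$ witness goodness, let $\sigma=a'^{-1}\circ a:I\to I'$, a bijection with $a'(\sigma(\alpha))=a(\alpha)$, and let $F':\mathcal P_\mu(I')\to\mathcal P_\mu(I')$. For $x\in\mathcal P_\mu(I)$ put
$$F(x)=\sigma^{-1}[F'(\sigma[x])]\cup\{\sigma^{-1}(\xi):\xi\in x\cap\mu\}\cup\{\sigma(\alpha):\alpha\in x,\ \sigma(\alpha)\in\mu\}.$$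
By Lemma 7(c) there is an $F$-closed $C\in S(a)$. Let $\nu=C\cap\mu$ and $C'=\sigma[C]$.

We check $C'\cap\mu=\nu$. If $\xi<\nu$, then $\sigma^{-1}(\xi)\in F(\{\xi\})\subseteq C$, so $\xi\in C'$. If $\xi\in C'\cap\mu$, then $\xi=\sigma(\alpha)$ with $\alpha\in C$, so $\xi\in F(\{\alpha\})\subseteq C$ and $\xi\in C\cap\mu=\nu$.

Since $a'(\sigma(\alpha))\cap\nu=a(\alpha)\cap\nu$, the set $C'$ is in $S(a')$. If $z\in\mathcal P_\nu(C')$, then $\sigma^{-1}[z]\in\mathcal P_\nu(C)$ and $\sigma^{-1}[F'(z)]\subseteq F(\sigma^{-1}[z])\in\mathcal P_\nu(C)$, so $F'(z)\in\mathcal P_\nu(C')$. So $C'\in S(a')$ is $F'$-closed, and Lemma 7(c) applies. $\square$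

Now fix a Mahlo $\kappa$, let $\lambda=2^\kappa$, let $\langle A_\alpha:\alpha<\lambda\rangle$ enumerate $\mathcal P(\kappa)$ bijectively and let $a(\alpha)=A_\alpha$. For $X\subseteq\kappa$ let $\operatorname{idx}(X)$ be the $\alpha$ with $A_\alpha=X$. Let $E\subseteq\kappa$ be club. For $x\in\mathcal P_\kappa(\lambda)$ let $F_0(x)\in\mathcal P_\kappa(\lambda)$ consist of

- $\operatorname{idx}(\bigcap_{\alpha\in x}A_\alpha)$ (with $\bigcap\emptyset:=\kappa$), and $\operatorname{idx}(\kappa\setminus A_\alpha)$ for $\alpha\in x$;
- $\operatorname{idx}(\{\xi\})$ and $\min(E\setminus(\xi+1))$ for $\xi\in x\cap\kappa$;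
- $\min(A_\alpha\mathbin\triangle A_\beta)$ for distinct $\alpha,\beta\in x$.

**Lemma 11.** Let $B\in\mathcal P_\kappa(\lambda)$ be $F_0$-closed with $\mu=B\cap\kappa$ uncountable, and suppose that $\alpha\mapsto A_\alpha\cap\mu$ is a bijection of $B$ onto $\mathcal P(\mu)$. Then $\mu\in E$ and $\mu$ is measurable.

*Proof.* Note that $\mu$ is regular, by the definition of $F_0$-closed, and $\mu<\kappa$, since $|B|<\kappa$. For $\xi<\mu$, $\min(E\setminus(\xi+1))\in F_0(\{\xi\})\subseteq B$, and it is below $\kappa$, so it is below $\mu$. So $E\cap\mu$ is unbounded in $\mu$, and $\mu\in E$.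

The idea for the measure: each $Y\subseteq\mu$ is the trace of exactly one $A_\alpha$ with $\alpha\in B$, and this $A_\alpha\subseteq\kappa$ decides whether the ordinal $\mu$ belongs to it. Let
$$U=\{A_\alpha\cap\mu:\alpha\in B,\ \mu\in A_\alpha\}.$$
By injectivity, for $\alpha\in B$ we have $A_\alpha\cap\mu\in U$ if and only if $\mu\in A_\alpha$. We verify that $U$ is a nonprincipal $\mu$-complete ultrafilter.

- *Complements.* Let $Y\subseteq\mu$; by surjectivity $Y=A_\alpha\cap\mu$ with $\alpha\in B$. Then $\beta=\operatorname{idx}(\kappa\setminus A_\alpha)\in F_0(\{\alpha\})\subseteq B$ and $A_\beta\cap\mu=\mu\setminus Y$. Exactly one of $\mu\in A_\alpha$, $\mu\in A_\beta$ holds, so exactly one of $Y,\mu\setminus Y$ is in $U$.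
- *Completeness.* Let $\emptyset\ne x\in\mathcal P_\mu(B)$ with $\mu\in A_\alpha$ for all $\alpha\in x$. Then $\gamma=\operatorname{idx}(\bigcap_{\alpha\in x}A_\alpha)\in F_0(x)\subseteq B$ and $\mu\in A_\gamma$. So $\bigcap_{\alpha\in x}(A_\alpha\cap\mu)=A_\gamma\cap\mu\in U$.
- *Empty set.* $\operatorname{idx}(\kappa)\in F_0(\emptyset)\subseteq B$, hence $\operatorname{idx}(\emptyset)=\operatorname{idx}(\kappa\setminus\kappa)\in B$. As $\mu\notin\emptyset$, $\emptyset\notin U$.
- *Upward closure.* If $Y\in U$, $Y\subseteq Y'\subseteq\mu$ and $Y'\notin U$, then $\mu\setminus Y'\in U$, so $\emptyset=Y\cap(\mu\setminus Y')\in U$, a contradiction.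
- *Nonprincipality.* For $\xi<\mu$, $\operatorname{idx}(\{\xi\})\in F_0(\{\xi\})\subseteq B$ and $\mu\notin\{\xi\}$, so $\{\xi\}\notin U$.

As $\mu$ is uncountable, it is measurable. $\square$

**Remark.** The least measurable limit $\kappa$ of strongly compacts is not good. If it were, $S(a)$ would be $1$-stationary by Lemma 10. With $E$ the club of limits of strongly compacts below $\kappa$, Lemma 7(c) would give an $F_0$-closed $C\in S(a)$, and by Lemma 11 $C\cap\kappa<\kappa$ would be a measurable limit of strongly compacts. So for the candidate of Section 8 the set $S(a)$ is not available. The way out is to minimize a stronger property which includes goodness. Two things are then needed: some cardinal must have the property without itself being the obstacle, and $2$-stationarity must reflect goodness, not only measurability. The next lemma supplies good cardinals, and Section 10 reflects goodness.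

**Lemma 12.** If $\kappa$ is $2^\kappa$-supercompact, then $\kappa$ is good.

*Proof.* By Proposition 1(a), $\kappa$ is measurable, hence Mahlo. Let $\lambda=2^\kappa$, $a:\lambda\to\mathcal P(\kappa)$ a bijection, $S=S(a)$, $j:V\to M$ as in Fact B and $B=j"\lambda$. We show first that $B\in j(S)$. As in Proposition 5, $B\in M$, $|B|^M<j(\kappa)$ and $B\cap j(\kappa)=\kappa$. The cardinal $\kappa$ is inaccessible in $V$, hence in $M$. By closure of $M$, $\mathcal P(\kappa)^M=\mathcal P(\kappa)$. For $\alpha<\lambda$,
$$j(a)(j(\alpha))\cap\kappa=j(a(\alpha))\cap\kappa=a(\alpha),$$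
so $\beta\mapsto j(a)(\beta)\cap\kappa$ is a bijection of $B$ onto $\mathcal P(\kappa)$. So $B\in j(S)$.

Now let $T$ be cofinal in $\mathcal P_\kappa(\lambda)$. By Proposition 5 with $m=0$, $j(T)\cap\mathcal P_\kappa(B)$ is cofinal in $\mathcal P_\kappa(B)$ in $M$. So $M$ sees a member of $j(S)$, namely $B$, whose intersection with $j(\kappa)$ is regular and at which $j(T)$ reflects. By elementarity $T$ reflects at a member of $S$. $\square$

## 10. 2-stationarity reflects measurability together with goodness

**Theorem 13.** Let $\kappa$ be Mahlo and good, and suppose $\mathcal P_\kappa(\lambda')$ is $2$-stationary for some $\lambda'\ge2^\kappa$. Then $\{\mu<\kappa:\mu\text{ is measurable and good}\}$ is stationary in $\kappa$.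

*Proof.* Let $E\subseteq\kappa$ be club; we find a measurable good $\mu\in E$. Let $\lambda=2^\kappa$, and let $A_\alpha$, $a$, $\operatorname{idx}$, $F_0$ be as fixed before Lemma 11. Put $S=S(a)$ and
$$S'=\{C\in S:C\text{ is }F_0\text{-closed}\}.$$

**Step 1: find the reflection point.** By Lemma 10, $S$ is $1$-stationary in $\mathcal P_\kappa(\lambda)$. So is $S'$: given $F$, let $G(x)=F(x)\cup F_0(x)$; by Lemma 7(c) there is a $G$-closed $C\in S$, and it is both $F$-closed and $F_0$-closed. By Lemma 8(a), $S'^\uparrow$ is $1$-stationary in $\mathcal P_\kappa(\lambda')$. Since $\mathcal P_\kappa(\lambda')$ is $2$-stationary, there is $B'\in\mathcal P_\kappa(\lambda')$ such that $\mu:=B'\cap\kappa$ is regular and $S'^\uparrow\cap\mathcal P_\mu(B')$ is $1$-stationary in $\mathcal P_\mu(B')$. Let $B=B'\cap\lambda$. Then $B\cap\kappa=\mu$, and by Lemma 8(b)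
$$S'\cap\mathcal P_\mu(B)\text{ is }1\text{-stationary in }\mathcal P_\mu(B).\tag{2}$$
Since $\mu\subseteq B$ and $|B|<\kappa$, $\mu<\kappa$. If $C\in S'\cap\mathcal P_\mu(B)$, then $C\cap\kappa\subseteq B\cap\kappa=\mu$, so $C\cap\mu=C\cap\kappa$. This cardinal is inaccessible, and it is at most $|C|<\mu$.

**Step 2: $\mu$ is Mahlo.** This is needed to use Lemma 7 at $\mu$. The set in (2) is nonempty, so there is an inaccessible cardinal below $\mu$, and the regular cardinal $\mu$ is uncountable. Let $D\subseteq\mu$ be club. By (2) and Lemma 2 there is $C\in S'\cap\mathcal P_\mu(B)$ with $C\cap\mu\in D$, and $C\cap\mu$ is inaccessible by Step 1. So the inaccessibles below $\mu$ are stationary in $\mu$. Hence $\mu$ is a limit of strong limit cardinals, so a strong limit, and it is Mahlo.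

**Step 3: $B$ is $F_0$-closed.** This is the first hypothesis of Lemma 11. Let $x\in\mathcal P_\mu(B)$. The set $\{y\in\mathcal P_\mu(B):x\subseteq y\}$ is cofinal in $\mathcal P_\mu(B)$, so by (2) it reflects at some $C\in S'\cap\mathcal P_\mu(B)$. With $\nu=C\cap\kappa$, there is $y\in\mathcal P_\nu(C)$ with $x\subseteq y$. So $x\in\mathcal P_\nu(C)$ and, $C$ being $F_0$-closed, $F_0(x)\in\mathcal P_\nu(C)\subseteq\mathcal P_\mu(B)$.

**Step 4: $a_B:\alpha\mapsto A_\alpha\cap\mu$ is a bijection of $B$ onto $\mathcal P(\mu)$.** This is the second hypothesis of Lemma 11: $B$ inherits fullness from the sets $C$ below it. For injectivity, let $\alpha\ne\beta$ be in $B$. By Step 3, $\min(A_\alpha\mathbin\triangle A_\beta)\in B\cap\kappa=\mu$, so $A_\alpha\cap\mu\ne A_\beta\cap\mu$.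

For surjectivity, suppose $Y\subseteq\mu$ and $Y\ne A_\alpha\cap\mu$ for all $\alpha\in B$. Define $F:\mathcal P_\mu(B)\to\mathcal P_\mu(B)$ by
$$F(x)=\{\min((A_\alpha\cap\mu)\mathbin\triangle Y):\alpha\in x\}\subseteq\mu\subseteq B.$$
Since $\mu$ is Mahlo, (2) and Lemma 7(c), applied to $\mathcal P_\mu(B)$, give an $F$-closed $C\in S'\cap\mathcal P_\mu(B)$. Let $\nu=C\cap\mu=C\cap\kappa$. As $C\in S$ is full, some $\alpha\in C$ has $A_\alpha\cap\nu=Y\cap\nu$. But $\min((A_\alpha\cap\mu)\mathbin\triangle Y)\in F(\{\alpha\})\subseteq C$, and it lies in $\mu$, so it is below $\nu$, and $A_\alpha$ and $Y$ differ below $\nu$. This is a contradiction.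

**Step 5: $\mu$ is good.** Here $(B,a_B)$ serves as the pair $(I,a)$ for $\mu$; recall $B\supseteq\mu$. Let $C\in S'\cap\mathcal P_\mu(B)$ and $\nu=C\cap\mu=C\cap\kappa$. Then $\nu$ is inaccessible and $\alpha\mapsto a_B(\alpha)\cap\nu=A_\alpha\cap\nu$ is a bijection of $C$ onto $\mathcal P(\nu)$. So $S'\cap\mathcal P_\mu(B)\subseteq S(a_B)$, and by (2) $S(a_B)$ is $1$-stationary in $\mathcal P_\mu(B)$. As $\mu$ is Mahlo, it is good.

**Step 6: $\mu$ is measurable and in $E$.** By Steps 2, 3 and 4, $B$ satisfies the hypotheses of Lemma 11. $\square$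

## 11. Minimal cardinals with $\Psi$, and the proof of the Main Theorem

Let $\Psi(\kappa)$ be the statement: $\kappa$ is measurable, good, and a limit of strongly compact cardinals.

**Theorem 14.** Let $\gamma$ be an ordinal and let $\kappa$ be the least cardinal above $\gamma$ with $\Psi(\kappa)$, if there is one. Then $\kappa$ is strongly compact, and $\mathcal P_\kappa(\lambda)$ is not $2$-stationary for any $\lambda\ge2^\kappa$.

*Proof.* By Lemma 9, $\kappa$ is strongly compact. Suppose $\mathcal P_\kappa(\lambda)$ is $2$-stationary for some $\lambda\ge2^\kappa$. Let $E$ be the set of $\mu<\kappa$ such that $\mu>\gamma$ and $\mu$ is a limit of strongly compact cardinals. It is closed in $\kappa$, and it is unbounded because $\kappa$ is regular, uncountable and a limit of strongly compacts: the supremum of $\omega$ many increasing strongly compacts above any given ordinal below $\kappa$ is still below $\kappa$. As $\kappa$ is measurable, it is Mahlo. By Theorem 13 some $\mu\in E$ is measurable and good. Then $\gamma<\mu<\kappa$ and $\Psi(\mu)$, contradicting the minimality of $\kappa$.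 $\square$

*Proof of Theorem 6.* Let $\kappa_0$ be as in (H), $\lambda=2^{\kappa_0}$, and $j:V\to M$ as in Fact B for $\kappa_0$ and $\lambda$. It remains to find cardinals with $\Psi$ below $\kappa_0$.

**Step 1: $M\models\Psi(\kappa_0)$.** This is the statement that will be pulled back by elementarity.

- *Measurable.* By Proposition 1(a) there is a nonprincipal $\kappa_0$-complete ultrafilter on $\kappa_0$. It is a subset of $\mathcal P(\kappa_0)\subseteq M$ of size at most $\lambda$, so it belongs to $M$, and it has the same properties there. In particular $\kappa_0$ is Mahlo in $M$.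
- *Limit of strongly compacts.* If $\delta<\kappa_0$ is strongly compact, then $\delta=j(\delta)$ is strongly compact in $M$ by elementarity.
- *Good.* By Lemma 12, $\kappa_0$ is good in $V$. Fix a bijection $a:\lambda\to\mathcal P(\kappa_0)$; by Lemma 10, $S(a)$ is $1$-stationary in $V$. By closure of $M$, $a\in M$ and $\mathcal P_{\kappa_0}(\lambda)^M=\mathcal P_{\kappa_0}(\lambda)$. Also, $M$ has all subsets of each $\nu<\kappa_0$ and all functions between ordinals below $\kappa_0$, so it computes $\mathcal P(\nu)$, regularity and inaccessibility correctly below $\kappa_0$. Hence $S(a)^M=S(a)$. Let $T\in M$ be cofinal in $\mathcal P_{\kappa_0}(\lambda)$. In $V$ there is $B\in S(a)$ such that $\nu=B\cap\kappa_0$ is regular and $T\cap\mathcal P_\nu(B)$ is cofinal in $\mathcal P_\nu(B)$. This $B$ lies in $M$ and has the same properties there. So $S(a)$ is $1$-stationary in $M$. Here $\lambda$ is used in $M$ only as an index set that includes $\kappa_0$, which is all that Definition 4 asks for.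

**Step 2: pull back.** Let $\gamma<\kappa_0$. Since $j(\gamma)=\gamma<\kappa_0<j(\kappa_0)$, $M$ satisfies that there is $\mu$ with $j(\gamma)<\mu<j(\kappa_0)$ and $\Psi(\mu)$. By elementarity there is $\mu$ with $\gamma<\mu<\kappa_0$ and $\Psi(\mu)$.

**Step 3: minimize.** So for each $\gamma<\kappa_0$ the least cardinal $\kappa>\gamma$ with $\Psi(\kappa)$ exists and is below $\kappa_0$. By Theorem 14 it is strongly compact, and $\mathcal P_\kappa(\lambda)$ is not $2$-stationary for any $\lambda\ge2^\kappa$. Since $n$-stationarity for $n\ge2$ implies $2$-stationarity, $\mathcal P_\kappa(\lambda)$ is not $n$-stationary for any $n\ge2$. As $\gamma<\kappa_0$ was arbitrary, such $\kappa$ are unbounded below $\kappa_0$. $\square$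

## 12. The level $n=2$ and the range of $\lambda$

The level in Theorem 6 cannot be lowered: by Lemma 7, if $\kappa$ is Mahlo, in particular if $\kappa$ is $\lambda$-strongly compact, then $\mathcal P_\kappa(\lambda)$ is $1$-stationary for all $\lambda\ge\kappa$.

As for the range of $\lambda$, Proposition 4 gives that $\mathcal P_\kappa(\kappa)$ is $n$-stationary for every $n$ whenever $\kappa$ is $\kappa$-strongly compact. Let $\kappa$ be as in Theorem 6 and suppose $2^\kappa=\kappa^+$. Every cardinal $\lambda>\kappa$ is then at least $2^\kappa$, so $\mathcal P_\kappa(\lambda)$ is $2$-stationary exactly for $\lambda=\kappa$. When $2^\kappa>\kappa^+$, nothing is claimed here about $\kappa<\lambda<2^\kappa$.
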